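# Curves on abelian varieties with a Gauss map of degree three and no scalar symmetry

## A genus 4 curve on which every general tangent direction occurs three times

**Theorem 1.** Let $c\in\mathbb C$ with $c\neq 0$ and $c^3\neq -27$ (for example $c=3$). Let $X$ be the smooth projective model of
$$F(x,y)=y^3+cx^2y+x^6+1=0 .$$
Then $X$ has genus $4$, and there are an abelian threefold $A$ and a closed embedding $f:X\hookrightarrow A$ with non-degenerate image $C$ such that $\phi_C$ has degree $3$ onto a conic, while no non-trivial $\tau\in\mathrm{Aut}(A)$ acting by a scalar on $T_0A$ preserves $C$. Moreover, for every isogeny $\psi:A\to A'$, the curve $\psi(C)\subset A'$ has the same two properties: its Gauss map has degree $3$, and there is no such $\tau$.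

Let us unpack the words. Everything is over $\mathbb C$. Let $A$ be an abelian variety of dimension $n$ and $C\subset A$ a closed irreducible curve.

**Non-degenerate** means that $C$ lies in no translate of a proper abelian subvariety of $A$; equivalently, $C$ generates $A$. For example, in $E\times E$ the curve $E\times\{0\}$ and the diagonal are degenerate. A curve of genus $2$ in its Jacobian is non-degenerate: a proper abelian subvariety containing a translate of it would be an elliptic curve, and the genera do not match.

**The Gauss map.** Translations identify each $T_pA$ with $T_0A$, so each smooth point of $C$ gives a line in $T_0A$: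
$$\phi_C:C^{\mathrm{sm}}\to\mathbb P(T_0A),\qquad p\mapsto T_pC\subset T_pA\cong T_0A .$$
It is **generically injective** if it is injective on a dense open subset of $C^{\mathrm{sm}}$, that is, if it has degree $1$ onto its image.

**Scalar automorphisms.** $\mathrm{Aut}(A)$ is the group of automorphisms of $A$ as a variety. Its elements are $\tau(x)=\alpha(x)+a$ with $\alpha$ a group automorphism and $a\in A$. We say that $\tau$ acts by the scalar $\lambda$ on $T_0A$ if $d\alpha=\lambda\cdot\mathrm{id}$. Translations have $\lambda=1$ and reflections $x\mapsto a-x$ have $\lambda=-1$. If $E_\rho$ is the elliptic curve with multiplication by $\mathbb Z[\rho]$, $\rho$ a primitive cube root of unity, then $E_\rho^{\oplus n}$ also has the scalar $\rho$. The swap $(x,y)\mapsto(y,x)$ of $E\times E$ is an automorphism, but not a scalar one.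

A scalar automorphism does not move lines in $T_0A$. So if it preserves $C$, it makes tangent directions repeat. The following statement, from "Subvarieties in Complex Abelian Varieties" (https://github.com/ramified/personal_tex_collection), says that nothing else does.

**Conjecture 1.** Let $C$ be a non-degenerate curve on an abelian variety $A$ of dimension $n>2$. Then $\phi_C$ is generically injective unless there exists a non-trivial automorphism $\tau\in\mathrm{Aut}(A)$ which preserves $C$ and acts via a scalar on $T_0A$.

Theorem 1 says that this is false, already for a smooth curve in a threefold. The clause about isogenies says that replacing $A$ by an isogenous variety does not rescue it. The failure is not special to dimension $3$ or to special threefolds either: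

**Theorem 2.** Let $n\ge 2$ and let $E_1,\dots,E_n$ be arbitrary elliptic curves. Then $A=E_1\times\dots\times E_n$ contains a non-degenerate curve $C$ such that $\deg\phi_C$ is divisible by $3$, and no non-trivial $\tau\in\mathrm{Aut}(A)$ acting by a scalar on $T_0A$ preserves $C$.

A third theorem, stated below once its notation is available, describes the case in which the conjectured mechanism does operate, and proves the conjecture for curves of geometric genus $n$.

## Tangent directions read off from one-forms

Textbook facts that we use freely: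

* A morphism $h$ from a connected smooth projective curve to an abelian variety $A$ is constant if $h^*\alpha=0$ for all invariant forms $\alpha\in H^0(A,\Omega^1)$. A surjective homomorphism of abelian varieties is injective on pulled-back invariant forms, and an isogeny is bijective on them.
* The Jacobian $J(X)$ with the Abel–Jacobi map $p\mapsto[p-p_0]$ satisfies $H^0(J,\Omega^1)=H^0(X,K)$ by pullback. Every morphism $X\to A$ is a homomorphism $J(X)\to A$ composed with the Abel–Jacobi map, up to a translation.
* If $X$ (genus $\ge 2$) is not hyperelliptic, two linearly equivalent effective divisors of degree $2$ are equal. For genus $\ge3$ the canonical map of $X$ is an embedding if $X$ is not hyperelliptic; if $X$ is hyperelliptic, it has degree $2$ onto its image, and the hyperelliptic involution acts as $-1$ on $H^0(X,K)$.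

Let $f:\tilde C\to A$ be the normalization of $C$ composed with the inclusion, and put
$$V=f^*H^0(A,\Omega^1)\subset H^0(\tilde C,K).$$

If $\alpha_1,\dots,\alpha_n$ is a basis of $H^0(A,\Omega^1)=T_0A^*$, then the tangent line at $f(p)$ has coordinates obtained by evaluating the $\alpha_i$ on $df$. So $\phi_C$ induces
$$\tilde C\to\mathbb P^{n-1},\qquad p\mapsto[f^*\alpha_1:\dots:f^*\alpha_n](p), \tag{1}$$
where a common zero of the forms is divided out. The Gauss map is the map given by the space of forms $V$.

**Lemma 1.** $C$ is non-degenerate if and only if $f^*:H^0(A,\Omega^1)\to H^0(\tilde C,K)$ is injective. In particular, if $C$ is non-degenerate, $\tilde C$ has genus at least $n$.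

*Proof.* If $C\subset a+B$ with $B\subsetneq A$ an abelian subvariety, then a non-zero invariant form that kills $T_0B$ pulls back to $0$. Conversely, suppose $f^*\alpha=0$ with $\alpha\ne0$. Let $B$ be the image of $J(\tilde C)\to A$; then $C$ lies in a translate of $B$. The pullback of $\alpha$ to $J(\tilde C)$ corresponds to $f^*\alpha=0$, and $J(\tilde C)\to B$ is surjective, so $\alpha|_B=0$. Hence $B\neq A$. $\square$

If $h:X\to A$ is any morphism from a smooth projective curve with $h^*$ injective on $H^0(A,\Omega^1)$, then $h(X)$ is non-degenerate, since $h$ factors through the normalization of $h(X)$.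

**Lemma 2.** Let $C$ be non-degenerate, and let $\tau\in\mathrm{Aut}(A)$ preserve $C$ and act by the scalar $\lambda$. Then $\tau$ lifts to $\sigma\in\mathrm{Aut}(\tilde C)$ with $f\sigma=\tau f$ and $\sigma^*\omega=\lambda\omega$ for all $\omega\in V$. If $\sigma=\mathrm{id}$, then $\tau=\mathrm{id}$.

*Proof.* The automorphism $\tau|_C$ lifts to the normalization. For $\omega=f^*\alpha$ we get $\sigma^*f^*\alpha=f^*\tau^*\alpha=\lambda f^*\alpha$. If $\sigma=\mathrm{id}$, then $\tau$ fixes $C$ pointwise, so its linear part fixes all differences in $C-C$. The group generated by $C-C$ is the image of $J(\tilde C)\to A$, which is $A$ because $C$ is non-degenerate. So the linear part is the identity, and $\tau$ is a translation with a fixed point, that is, $\tau=\mathrm{id}$. $\square$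

So the "unless" in the conjecture is needed: if $n\ge2$ and such a $\tau\neq\mathrm{id}$ exists, then $\sigma\ne\mathrm{id}$, and by (1) $\phi_C$ takes equal values at $p$ and $\sigma(p)$, so its degree is greater than $1$.

## Surfaces, Jacobians and a cyclic triple cover

**Dimension 2.** For $n=2$ the Gauss map goes to $\mathbb P^1$. If it had degree $1$, $\tilde C$ would be rational, while its genus is at least $2$ by Lemma 1. So it is never generically injective, and the conjecture reasonably starts at $n=3$.

**A curve of genus 3 in its Jacobian.** Here $V=H^0(X,K)$ and $\phi_C$ is the canonical map. If $X$ is a plane quartic, the map is an embedding. If $X$ is hyperelliptic, it has degree $2$, and the hyperelliptic involution extends to a reflection of $J$ preserving $C$. The conjecture holds here. To violate it, we must use fewer forms than all of $H^0(\tilde C,K)$.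

**A cyclic triple cover.** Let $X_0$ be the smooth projective model of $y^3+x^6+1=0$. It is irreducible, because $-(x^6+1)$ has simple roots and is not a cube. The map $x:X_0\to\mathbb P^1$ has three points over $0$ and over $\infty$, and it is totally ramified over the six roots of $x^6+1$. So $2\cdot\text{genus}-2=-6+12$, and the genus is $4$. The forms
$$\frac{dx}{y^2},\quad \frac{x\,dx}{y^2},\quad \frac{x^2dx}{y^2}$$
are holomorphic. Indeed, at a point with $y=0$ the function $y$ is a local parameter and $dx$ vanishes to order $2$. At the points over $x=\infty$, $dx$ has order $-2$, $y^{-2}$ has order $4$, and $x^i$ has order $-i\geq-2$. The automorphism $\sigma(x,y)=(x,\rho y)$ multiplies all three forms by $\rho^{-2}=\rho$. So if $X_0$ sits in an abelian threefold with $V$ spanned by these forms (we shall see that it does), the Gauss map is $[1:x:x^2]$, of degree $3$, and the repetition of tangent directions is explained by a symmetry acting by the scalar $\rho$. This agrees with the conjecture.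

## The ratio of forms along a fibre of the Gauss map

A sensible person first tries to prove the conjecture. Suppose $\phi_C$ has degree $>1$. Then a general point $p$ has a partner $p'$ with the same tangent direction. The partner is usually a multivalued function of $p$, so we pass to a Galois closure.

**Setup.** Let $C\subset A$ be non-degenerate with $\phi_C$ of degree $>1$ (so $n\ge2$), and let $Z$ be the normalization of the image of $\phi_C$. Let $p_1:Y\to\tilde C$ be such that $Y\to Z$ is the Galois closure of $\tilde C\to Z$, with group $\Gamma$. For $\gamma\in\Gamma$, the points $p_1(y)$ and $p_1(\gamma y)$ lie over the same point of $Z$, so the tangent directions there agree. In terms of forms: let $\omega_1,\dots,\omega_n$ be a basis of $V$. The functions $r_i=\omega_i/\omega_1$ come from $Z$, so $(p_1\gamma)^*r_i=p_1^*r_i$ and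
$$(p_1\gamma)^*\omega_i=(p_1^*r_i)\,(p_1\gamma)^*\omega_1 .$$
Setting $h_\gamma=(p_1\gamma)^*\omega_1/p_1^*\omega_1\in\mathbb C(Y)^*$, we get
$$(p_1\gamma)^*\omega=h_\gamma\,p_1^*\omega\qquad\text{for all }\omega\in V. \tag{2}$$

*Example.* If $\tilde C\to Z$ is $x:X\to\mathbb P^1$ for an irreducible cubic $F(x,y)=0$ with Galois group $S_3$, then a general point of $Y$ is an ordered triple $(y_1,y_2,y_3)$ of the roots over a point $x$, and $p_1$ remembers $y_1$. For $\gamma$ with $p_1\gamma=(x,y_2)$ and for forms $r(x)\,dx/F_y$, (2) gives $h_\gamma=F_y(x,y_1)/F_y(x,y_2)$.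

If $h_\gamma$ is constant, everything works.

**Theorem 3.** In the setup above:

(a) Let $\gamma\in\Gamma$ with $p_1\gamma\ne p_1$. Then $h_\gamma$ is a constant $\lambda$ if and only if there are an isogeny $\psi:A\to A'$ and a non-trivial $\tau'\in\mathrm{Aut}(A')$ with scalar linear part such that $\psi fp_1\gamma=\tau'\psi fp_1$ (so $\tau'$ preserves $\psi(C)$). In that case $\lambda$ is a root of unity of order $1,2,3,4$ or $6$, and for order $\le2$ one may take $A'=A$, $\psi=\mathrm{id}$.

(b) One always has $g(\tilde C)\ge n$, where $g(\tilde C)$ is the genus. If $g(\tilde C)=n>2$, Conjecture 1 holds for $C$: $\phi_C$ is generically injective unless $C$ is preserved by a reflection $x\mapsto c-x$.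

*Proof of (a), "if".* Let $\lambda$ be the scalar of $\tau'$. Pulling back an invariant form $\alpha$ of $A'$ along both sides of $\psi fp_1\gamma=\tau'\psi fp_1$ gives $(p_1\gamma)^*f^*\psi^*\alpha=\lambda\,p_1^*f^*\psi^*\alpha$. Since $\psi$ is an isogeny, $f^*\psi^*\alpha$ runs through all of $V$. So $h_\gamma=\lambda$.

*Proof of (a), "only if".* Let $h_\gamma=\lambda$ be constant. Put $G=fp_1:Y\to A=T/\Lambda$, with $T=T_0A$.

**Step 1: $\lambda$ is a root of unity.** This step uses that $\gamma$ has finite order. If $(p_1\gamma^r)^*\omega=\lambda^rp_1^*\omega$, then applying $\gamma^*$ gives $(p_1\gamma^{r+1})^*\omega=\lambda^r(p_1\gamma)^*\omega=\lambda^{r+1}p_1^*\omega$. So the formula holds for all $r$, and taking $r$ to be the order of $\gamma$ gives $\lambda^r=1$.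

**Step 2: the order is $1,2,3,4$ or $6$.** We make $\lambda$ act on a lattice. For a cycle $\kappa\in H_1(Y,\mathbb Z)$ the vector $G_*\kappa\in\Lambda\subset T$ is determined by the integrals $\int_\kappa G^*\alpha$, $\alpha\in T^*$. Since $\int_{\gamma_*\kappa}G^*\alpha=\int_\kappa\gamma^*G^*\alpha=\lambda\int_\kappa G^*\alpha$, we have $G_*(\gamma_*\kappa)=\lambda G_*(\kappa)$. So $\Lambda_0=G_*H_1(Y,\mathbb Z)\subset\Lambda$ is stable under $\lambda$.

The lattice $\Lambda_0$ has finite index in $\Lambda$. To see this, note that the homomorphism $J(Y)\to A$ induced by $G$ is surjective, because $G(Y)=C$ generates $A$. So its differential is surjective, and this differential is the real-linear extension $H_1(Y,\mathbb R)=T_0J(Y)\to T$ of $G_*$. Hence $\Lambda_0$ spans $T$ over $\mathbb R$.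

Multiplication by $\lambda$ on $\Lambda_0$ has an integral characteristic polynomial. On $\Lambda_0\otimes\mathbb C=T\otimes_{\mathbb R}\mathbb C=T\oplus\overline T$ its only eigenvalues are $\lambda$ and $\bar\lambda$. All Galois conjugates of $\lambda$ are eigenvalues, so $[\mathbb Q(\lambda):\mathbb Q]\le2$. A root of unity with this property has order $1,2,3,4$ or $6$.

**Step 3: construction of $A'$ and $\tau'$.** We enlarge $\Lambda$ until $\lambda$ preserves it. Let $\Lambda'=\mathbb Z[\lambda]\Lambda\supset\Lambda$. If $k\ge1$ is an integer with $k\Lambda\subset\Lambda_0$, then $k\Lambda'\subset\mathbb Z[\lambda]\Lambda_0=\Lambda_0\subset\Lambda$. So $\Lambda'$ is a lattice containing $\Lambda$ with finite index. Then $A'=T/\Lambda'$ is the quotient of $A$ by a finite group, hence an abelian variety; let $\psi:A\to A'$ be the quotient map. Since $\lambda$ is a unit in $\mathbb Z[\lambda]$, multiplication by $\lambda$ is an automorphism of $A'$. If $\lambda=\pm1$, then $\Lambda'=\Lambda$, $A'=A$ and $\psi=\mathrm{id}$.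

By (2), the map $\psi G\gamma-\lambda\psi G:Y\to A'$ pulls all invariant forms back to $0$, so it is a constant $c$. Put $\tau'(x)=\lambda x+c$. Then $\psi G\gamma=\tau'\psi G$, and taking images gives $\tau'(\psi(C))=\psi(C)$.

**Step 4: $\tau'$ is not the identity.** If it were, then $\lambda=1$, so $A'=A$ and $fp_1\gamma=fp_1$. Since $f$ is birational onto $C$, this gives $p_1\gamma=p_1$, against the hypothesis.

*Proof of (b).* Lemma 1 gives $g(\tilde C)\ge\dim V=n$. If equality holds, $V=H^0(\tilde C,K)$ and $\phi_C$ is the canonical map. For genus $\ge3$ this fails to be generically injective only if $\tilde C$ is hyperelliptic. Then the hyperelliptic involution $\iota$ acts as $-1$ on all holomorphic forms, so $f\iota+f$ pulls invariant forms back to $0$ and is a constant $c$. Hence $f(\iota p)=c-f(p)$, and $x\mapsto c-x$ is a non-trivial automorphism with scalar $-1$ preserving $C$. $\blacksquare$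

The attempted proof of the conjecture stops at one exact point: nothing forces $h_\gamma$ to be constant. The tangent *lines* at partner points agree, but the tangent *vectors* may differ by a factor that varies with the point.

## From total to simple ramification

How can one make $h_\gamma$ non-constant while keeping the tangent directions equal? In the cyclic example, $F_y=3y^2$, and the partner of $(x,y)$ is $(x,\rho y)$, so $h=y^2/(\rho y)^2=\rho$ is constant. Now let $F$ be any cubic in $y$ over $\mathbb C[x]$ and take $V$ spanned by forms $r(x)\,dx/F_y$. The quotients of these forms depend only on $x$, so the Gauss map factors through $x$ whatever $F$ is, and along a fibre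
$$h=\frac{F_y(x,y_1)}{F_y(x,y_2)} .$$
Suppose $x$ has a *simple* ramification point, that is, a double root next to a simple root. Where $y_1$ is the double root and $y_2$ the simple one, the numerator vanishes and the denominator does not. So $h$ has a zero and is not constant. We should therefore perturb the cyclic cover so that it is simply ramified.

The difficulty is that a subspace $V\subset H^0(X,K)$ is in general not the pullback of the forms of an abelian variety. In genus $4$ we have one form too many: the basis will be $\eta,x\eta,x^2\eta,y\eta$ with $\eta=dx/F_y$, and the canonical curve $[1:x:x^2:y]$ lies on the quadric cone $X_0X_2=X_1^2$. Dropping $y\eta$ projects it from the vertex of the cone to a conic. We need an abelian quotient of $J(X)$ whose forms are exactly the first three. The way to get it is to keep a symmetry $g$ of $X$ that acts on $y\eta$ by $-1$ and has no eigenvalue $-1$ on $\langle\eta,x\eta,x^2\eta\rangle$. Then the endomorphism $1+g$ of $J(X)$ kills precisely the unwanted form. The symmetry $g$ may move $x$, so it need not act by a scalar on $V$. The term $cx^2y$ in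 Theorem 1 is compatible with such a $g$, of order $6$, and breaks the symmetry $y\mapsto\rho y$.

## The family $y^3+cx^2y+x^6+1=0$ and the threefold $(1+g)J(X)$

*Proof of Theorem 1.*

**Step 1: a smooth projective model.** We need explicit charts in order to write down forms. Put $s=1/x$ and $z=y/x^2$. Then $F(x,y)=x^6(z^3+cs^2z+s^6+1)$, so we glue $\{F(x,y)=0\}$ to $\{G(s,z)=z^3+cs^2z+s^6+1=0\}$. Since $y$ is integral over $\mathbb C[x]$ and $z$ over $\mathbb C[s]$, the result is finite of degree $3$ over $\mathbb P^1$ via $x$, hence projective.

*Smoothness.* Both charts have the same equation, so we solve $F=F_x=F_y=0$. From $F_y=3y^2+cx^2=0$ we get $y^2=-cx^2/3$. From $F_x=2cxy+6x^5=0$ we get $x=0$ or $cy=-3x^4$. If $x=0$, then $y=0$ and $F=1$, impossible. Otherwise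
$$y^3+cx^2y=y(y^2+cx^2)=y\cdot\tfrac{2c}{3}x^2=-2x^6,$$
so $F=0$ gives $x^6=1$. Also $9x^8=c^2y^2=-c^3x^2/3$, so $c^3=-27x^6=-27$, which is excluded.

*Irreducibility.* If the cubic $F$ is reducible over $\mathbb C(x)$, it has a root $r\in\mathbb C(x)$. This root is integral over $\mathbb C[x]$, hence a polynomial, with $r^3+cx^2r+x^6+1=0$. If $\deg r>2$, the term $r^3$ has strictly the largest degree. If $\deg r<2$, the term $x^6$ is not cancelled. So $r=\alpha x^2+\beta x+\gamma$, and comparing the coefficients of $x^6$ and $1$ gives $\alpha^3=\gamma^3=-1$. The coefficient of $x^5$ is $3\alpha^2\beta$, so $\beta=0$. The coefficient of $x^4$ then gives $3\alpha^2\gamma+c\alpha=0$, so $\alpha\gamma=-c/3$. Hence $1=(\alpha\gamma)^3=-c^3/27$, which is excluded.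

So the glued curve is $X$, a connected smooth projective curve.

**Step 2: ramification of $x$ and the genus.** The type of ramification will matter twice. Over $x=0$ and $x=\infty$ there are three distinct points each ($y^3=-1$ and $z^3=-1$). Elsewhere the ramification points are given by $F=F_y=0$, that is, $y=\kappa x$ with $\kappa^2=-c/3$ and
$$x^6+\tfrac{2c\kappa}{3}x^3+1=0 .$$
As a quadratic in $x^3$ this has discriminant $\left(\frac{2c\kappa}3\right)^2-4=-\frac{4c^3}{27}-4\ne0$, and its roots are non-zero. So there are $6$ values of $x$ for each of the two values of $\kappa$, and $12$ points in all. At each of them $F_{yy}=6y\neq0$ and $F_x\ne0$ (smoothness). So $y$ is a local parameter, $x$ minus its value has order exactly $2$, and the ramification index is $2$. Riemann–Hurwitz gives $2\cdot\text{genus}-2=-6+12$, so the genus is $4$.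

**Step 3: a basis of holomorphic forms.** Put $\eta=dx/F_y$. On the affine chart $\eta=dx/F_y=-dy/F_x$ is holomorphic without zeros, since $F_x,F_y$ have no common zero on the curve. On the other chart $F_y=s^{-4}G_z$ and $dx=-s^{-2}ds$, so
$$\eta=-s^2\frac{ds}{G_z},\quad x\eta=-s\frac{ds}{G_z},\quad x^2\eta=-\frac{ds}{G_z},\quad y\eta=-z\frac{ds}{G_z},$$
and $ds/G_z$ is holomorphic without zeros there. So all four forms are holomorphic. They are linearly independent because $y\notin\mathbb C(x)$, hence they form a basis of $H^0(X,K)$. The canonical map $[1:x:x^2:y]$ is birational onto its image, so $X$ is not hyperelliptic.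

**Step 4: the abelian threefold.** Here we discard $y\eta$. Let $\zeta=e^{2\pi i/6}$ and $g(x,y)=(\zeta x,\zeta^4y)$. It preserves $F$, because $\zeta^{12}=\zeta^{2+4}=\zeta^6=1$, and extends to the other chart by $(s,z)\mapsto(\zeta^{-1}s,\zeta^2z)$. Since $g^*F_y=3\zeta^8y^2+c\zeta^2x^2=\zeta^2F_y$, we have $g^*\eta=\zeta^{-1}\eta$ and
$$g^*(x^i\eta)=\zeta^{i-1}x^i\eta\ (i=0,1,2),\qquad g^*(y\eta)=\zeta^3y\eta=-y\eta .$$
Let $J=J(X)$, let $g$ act on $J$ by push-forward of divisors, and let $u(p)=[p-p_0]$. From $u(gp)=g\,u(p)+[gp_0-p_0]$ we see that pulling back forms by $g:J\to J$ is $g^*$ on $H^0(J,\Omega^1)=H^0(X,K)$. Let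
$$A=(1+g)J\subset J,\qquad f:X\to A,\quad f(p)=(1+g)u(p)=[p+gp-p_0-gp_0].$$
The operator $1+g^*$ on $H^0(X,K)$ has eigenvalues $1+\zeta^{-1},\,2,\,1+\zeta,\,0$, the first three non-zero. So $A$, the image of $1+g$, is an abelian variety of dimension $3$. Every invariant form on $A$ is the restriction of one on $J$, and pulling it back along $f$ means applying $1+g^*$. So
$$V=f^*H^0(A,\Omega^1)=(1+g^*)H^0(X,K)=\langle\eta,x\eta,x^2\eta\rangle. \tag{3}$$
Both sides of $f^*:H^0(A,\Omega^1)\to V$ have dimension $3$, so $f^*$ is injective and $f(X)$ is non-degenerate by Lemma 1 and the remark after it.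

**Step 5: $f$ is a closed embedding.** First, $f$ is an immersion because the forms in $V$ have no common zero: $\eta$ has no zeros on the affine chart, and $x^2\eta=-ds/G_z$ has none at $s=0$. Next, injectivity. If $f(p)=f(q)$, then $p+gp\sim q+gq$. Since $X$ is not hyperelliptic, the two divisors are equal. So $p=q$, or $q=gp$; in the latter case $p+gp=gp+g^2p$, so $g^2p=p$. But $g^2$ has no fixed point. Indeed a fixed point has $x\in\{0,\infty\}$. Over $x=0$, $g^2$ acts by $y\mapsto\zeta^8y=\zeta^2y$ with $y^3=-1$, and over $x=\infty$ by $z\mapsto\zeta^4z$ with $z^3=-1$. An injective immersion of a compact curve is a closed embedding.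

**Step 6: the Gauss map, on $A$ and on all isogenous varieties.** Let $\psi:A\to A'$ be an isogeny, possibly the identity, and put $f'=\psi f$ and $C'=f'(X)$. Since $\psi^*$ is bijective on invariant forms, $f'^*H^0(A',\Omega^1)=V$ and $f'^*$ is injective, so $C'$ is non-degenerate. By (1) and (3),
$$\phi_{C'}\circ f'=[1:x:x^2],$$
which has degree $3$ onto a conic. Let $e$ be the degree of $X\to C'$. Then $e\cdot\deg\phi_{C'}=3$. If $e=3$, then $C'$ would be birational to the conic, hence rational, which contradicts Lemma 1. So $e=1$, $X$ is the normalization of $C'$, and $\deg\phi_{C'}=3$.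

**Step 7: no scalar automorphism.** Let $\tau\in\mathrm{Aut}(A')$ preserve $C'$ and act by the scalar $\lambda$. By Lemma 2 it lifts to $\sigma\in\mathrm{Aut}(X)$ with $\sigma^*\eta=\lambda\eta$ and $\sigma^*(x\eta)=\lambda x\eta$. Dividing, $\sigma^*x=x$. If $\sigma\neq\mathrm{id}$, the degree $3$ extension $\mathbb C(X)/\mathbb C(x)$ has a non-trivial automorphism. So it is Galois of degree $3$, and all ramification indices of $x$ divide $3$. This contradicts the points of index $2$ from Step 2. So $\sigma=\mathrm{id}$, and $\tau=\mathrm{id}$ by Lemma 2. $\blacksquare$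

Since $\dim A=3>2$, Conjecture 1 is false. Three remarks on this example.

*What $c\ne0$ does.* For $c=0$ the curve is $X_0$. It is irreducible of genus $4$, as computed above, and smooth: $F_y=3y^2=0$ and $F_x=6x^5=0$ give $F=1$. Steps 3 to 5 go through word for word. But $\sigma(x,y)=(x,\rho y)$ commutes with $g$, so $\sigma$ acts on $A=(1+g)J$. We have $f(\sigma p)=\sigma f(p)+\text{const}$, and $\sigma$ acts on $V$ by the scalar $\rho$. Only Step 7 changes, and there the conjectured $\tau$ appears.

*A non-scalar symmetry survives.* Since $f(gp)=g f(p)+\text{const}$, the curve $C$ is preserved by an automorphism of $A$ whose linear part has eigenvalues $\zeta^{-1},1,\zeta$. It is not a scalar, so it does not make tangent directions repeat, and it does not help the conjecture.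

*Relation to Theorem 3.* For $C$ as in Theorem 1, no $h_\gamma$ with $p_1\gamma\ne p_1$ is constant: by Theorem 3(a), a constant one would produce, on an isogenous variety, an automorphism that Theorem 1 excludes. So non-constant ratios do occur for $n>2$. Since here $n=3$ and the genus is $4$, the hypothesis $g(\tilde C)=n$ in Theorem 3(b) cannot be weakened to $g(\tilde C)\le n+1$.

## One cubic for all elliptic curves

Now let $E_1,\dots,E_n$ be given and let $C\subset E_1\times\dots\times E_n$ be a curve with projections $\pi_i:\tilde C\to E_i$. The space $V$ is spanned by the $\pi_i^*\omega_i$, with $\omega_i$ the invariant form of $E_i$. We want all ratios of these forms to lie in a subfield $K\subset\mathbb C(C)$ with $[\mathbb C(C):K]=3$.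

On a single elliptic curve, cut by parallel lines $y=mx+u$. The three points on a line satisfy a cubic equation, which after a shift reads $v^3+a(u)v+b(u)=0$. Rescaling $v=\frac ba w$ turns it into
$$w^3+j(w+1)=0,\qquad j=\frac{a^3}{b^2}.$$
This cubic is the same for every $E$; only the function $j=j(u)$ depends on $E$. So we glue the $E_i$ along the common function $w$, that is, we take a component $C$ of $\{w_1=\dots=w_n\}$. The field $K$ generated by the $u_i$ contains $j$, and $w$ satisfies a cubic over it. We must check that $\omega_i$ and a common form in $w$ differ by a function of $u_i$, that the cubic stays irreducible over $K$, and that $C$ is non-degenerate and has no scalar symmetry. The ramification of $w$ on each $E_i$ controls the last two points.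

## The function $w$ on an elliptic curve

Let $E:y^2=x^3+px+q$, with origin $O$ at infinity, $\omega=dx/2y$ and $m\neq0$. Put $u=y-mx$ and $v=x-\frac{m^2}3$. Substituting $y=mx+u$ gives $x^3-m^2x^2+(p-2mu)x+q-u^2=0$. The shift $x=v+\frac{m^2}3$ removes the quadratic term, so the affine part of $E$ is the smooth curve $F:=v^3+a(u)v+b(u)=0$ with
$$a=p-2mu-\tfrac{m^4}3,\qquad b=-u^2-\tfrac23m^3u+q+\tfrac{pm^2}3-\tfrac{2m^6}{27}.$$
Differentiating the cubic in $x$ gives $F_v=3x^2-2m^2x+p-2mu=3x^2+p-2my$. On the other hand $du=dy-m\,dx=\frac{3x^2+p-2my}{2y}dx$. Hence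
$$\omega=\frac{du}{F_v}. \tag{4}$$
Let $'=d/du$, so $a'=-2m$ and $b'=-2u-\frac23m^3$. Put
$$N:=-\tfrac12(3a'b-2ab'),\qquad w:=\frac{av}b=\frac{-a}{v^2+a},\qquad j:=\frac{a^3}{b^2}.$$
The second expression for $w$ uses $b=-v(v^2+a)$. To expand $N$, write $P=p-\frac{m^4}3$, so $a=P-2mu$. Then
$$3a'b=6mu^2+4m^4u-6mq-2pm^3+\tfrac49m^7,\qquad 2ab'=8mu^2+\tfrac83m^4u-4Pu-\tfrac43m^3P,$$
and inserting $P$, the terms in $m^4u$ and $m^7$ cancel:
$$N=mu^2-2pu+3mq+\tfrac13pm^3. \tag{5}$$
For example, for $y^2=x^3+1$ we get $N=m(u^2+3)$.

Exclude the finitely many $m$ for which $m$ is the slope of the tangent at an affine flex of $E$, or $m^6+9pm^2+27q=0$, or $3p^2-9m^2q-pm^4=0$. These are finitely many: there are eight affine flexes, and the two polynomials in $m$ are not zero because $(p,q)\ne(0,0)$. For the remaining $m\ne0$ the following hold.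

* **(A1)** $a,b$ have no common zero. At a common zero the cubic is $v^3$, so a line of slope $m$ meets $E$ in a triple affine point, a flex with tangent slope $m$.
* **(A2)** $b$ has two distinct zeros: a quarter of its discriminant is $\frac1{27}(m^6+9pm^2+27q)$.
* **(A3)** $N$ has two distinct zeros $u_1,u_2$: a quarter of its discriminant is $\frac13(3p^2-9m^2q-pm^4)$.
* **(A4)** $a(u_k)\ne0\neq b(u_k)$, and $u^{-1}(u_k)$ consists of $3$ points. If $b(u_k)=0$, then $N=ab'\ne0$ by (A1), (A2), a contradiction. If $a(u_k)=0$, then $N=-\frac32a'b=3mb\ne0$ by (A1), a contradiction. Finally suppose $v^3+av+b$ has a multiple root $v_0$ at $u=u_k$. Then $v_0^2=-a/3$ and $b=-v_0(v_0^2+a)=-\frac23av_0$, so $v_0=-\frac{3b}{2a}$. There $F_u=a'v_0+b'=\frac{-3a'b+2ab'}{2a}=\frac Na=0$. So $F=F_u=F_v=0$, contradicting smoothness.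

Let $M=u^{-1}(\{u_1,u_2\})$, a set of $6$ points, three on each of two parallel lines.

**Lemma 3.**
1. $w^3+j(w+1)=0$ and $\dfrac{dw}{w+1}=\dfrac{2N(u)}{b(u)}\,\omega$.
2. $w:E\to\mathbb P^1$ has degree $4$. Every point over $w=-1$ has ramification index $2$. The other points of index $2$ are exactly the points of $M$, and all remaining points have index $1$. At $O$, $w$ has a simple zero. For $P\in M$ over $u_k$, $w(P)\neq-1,\infty$ and $-w^3/(w+1)$ takes the finite value $j(u_k)\ne0$ at $P$.
3. $1/u$ is a power series in $j$ near $u=\infty$.

*Proof of 1.* This is the identity that makes the gluing work. With $v=bw/a$ we get $F=\frac{b^3}{a^3}\left(w^3+j(w+1)\right)$, and $F=0$ on $E$. Differentiating, $(3w^2+j)\,dw=-(w+1)\,dj$. Here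
$$3w^2+j=\frac{a^2}{b^2}(3v^2+a)=\frac{a^2}{b^2}F_v,\qquad j'=\frac{a^2}{b^3}(3a'b-2ab')=-\frac{2a^2N}{b^3},\qquad du=F_v\,\omega .$$
So $\frac{dw}{w+1}=-\frac{j'\,du}{3w^2+j}=\frac{2N}{b}\,\omega$.

*Proof of 2.* We first find the degree from the zeros of $w$, then read off the ramification from part 1, using that $\omega$ has no zeros or poles.

*At $O$.* With the local parameter $x/y$, $x$ has a pole of order $2$ and $y$ one of order $3$. To leading order, $u\sim y$, $a\sim-2my$, $b\sim-y^2$, $v\sim x$. So $w\sim2mx/y$ has a simple zero.

*Affine points.* If $v^2+a=0$, then $b=0$, and $a\ne0$ by (A1); so $w=\infty$ there. Otherwise $w=-a/(v^2+a)$ is finite, it is $0$ exactly if $a=0$, and it is $-1$ exactly if $v=0$, in which case $b=0$ and $a\ne0$. At the zero of $a$ we have $v^3=-b\ne0$, which gives three points with $F_v=3v^2\ne0$. There $u$ minus its value is a local parameter and $a$ has a simple zero. So $w$ has three further simple zeros, and its degree is $4$.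

* *$w\neq-1,\infty$.* The ramification index minus $1$ is the order of $dw=(w+1)\frac{2N}b\omega$, hence the order of $N/b$. At $O$ the function $2N/b$ has the value $-2m\ne0$, so the order is $0$. At affine points with $w\ne-1,\infty$ we have $b=-v(v^2+a)\neq0$, so the order is that of $N(u)$. By (A4), the points of $M$ have $b\ne0$, hence $w\neq-1,\infty$, and $F_v\neq0$, so $u-u_k$ is a local parameter there. By (A3) the zero of $N$ is simple. So the order is $1$ on $M$ and $0$ elsewhere.
* *$w=\infty$.* Here $b=0$ and $v^2=-a\ne0$, so $F_v=3v^2+a=-2a\ne0$, and $u$ gives a local parameter. Where $b=0$ we have $N=ab'$. By (4), the residue of $\frac{dw}{w+1}=\frac{2N}{bF_v}du$ is $\frac{2ab'}{b'\cdot(-2a)}=-1$. This residue is the order of $w+1$, so the pole is simple and the index is $1$.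
* *$w=-1$.* Here $v=0$, $b=0$, $F_v=a\ne0$, and the residue is $\frac{2ab'}{b'a}=2$. So $w+1$ has a double zero and the index is $2$.

The last claim is part 1 together with (A4).

*Proof of 3.* $j=a^3/b^2\sim(-2mu)^3/u^4=-8m^3/u$ has a simple zero at $u=\infty$. So $j$ is a local parameter there, and $1/u$ is a power series in it. $\square$

A check with Riemann–Hurwitz: there are two points over $w=-1$ and six in $M$, and indeed $0=4\cdot(-2)+2+6$.

## The values $j(u_k)$ and the symmetries of the six points

To glue different curves we need their branch values to be distinct; to exclude automorphisms we need $M$ to have no symmetry. Both are arranged by taking $m$ small.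

**Lemma 4.** For $k=1,2$, $j(u_k(m))$ is a non-constant meromorphic function of $m$ near $m=0$ (with suitable labelling of the roots).

*Proof.* *Case $p\ne0$.* By (5), the roots of $N$ are $u_1=\frac{2p}m+O(m)$ and $u_2=\frac{3q}{2p}m+O(m^3)$.

For $u_1$: $a\to p-4p=-3p$ and $b\sim-4p^2/m^2$, so $j\sim\frac{-27p^3m^4}{16p^4}=-\frac{27}{16p}m^4$.

For $u_2$ with $q\ne0$: $a=p-\frac{3q}pm^2+O(m^4)$ and $b=q+\left(\frac p3-\frac{9q^2}{4p^2}\right)m^2+O(m^4)$. In $a^3/b^2$ the relative coefficient of $m^2$ is $-\frac{9q}{p^2}-\frac{2p}{3q}+\frac{9q}{2p^2}$, so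
$$j=\frac{p^3}{q^2}\left(1-\frac{4p^3+27q^2}{6p^2q}m^2+O(m^4)\right),$$
and $4p^3+27q^2\ne0$ because $E$ is smooth.

For $u_2$ with $q=0$: $u_2=O(m^3)$, $a\to p$, $b\sim pm^2/3$, so $j\sim9p/m^4$.

*Case $p=0$.* Here $N=m(u^2+3q)$, so $u_{1,2}=\pm k$ with $k^2=-3q\neq0$. Then $a\sim-2mu$ and $b\to3q+q=4q$, so $j\sim-\frac{u^3}{2q^2}m^3$ with $u=\pm k$. $\square$

**Lemma 5.** For all sufficiently small $m\ne0$, the only automorphism $\tau(P)=\lambda P+c$ of $E$ (as a variety) with $\tau(M)=M$ is the identity.

*Proof.* **Step 1: reduction to one fixed $\tau$.** This lets us pass to the limit $m\to0$. Each $u^{-1}(u_k)$ is a collinear triple, so its points add up to $0$, and $\sum_{P\in M}P=0$. Applying $\tau$ gives $6c=0$. So there are only finitely many candidates $\tau$, independently of $m$. If the lemma fails, one fixed $\tau\ne\mathrm{id}$ preserves $M=M_m$ for a sequence of values $m\to0$. Recall that the automorphism fixing $O$ with differential $\lambda$ is $(x,y)\mapsto(\lambda^{-2}x,\lambda^{-3}y)$, since it multiplies $dx/2y$ by $\lambda$.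

**Step 2: the case $p\neq0$.** The limit of $M_m$ fixes the origin, and then a line determines $\lambda$. As $m\to0$, the line $y=mx+u_2$ tends to $y=0$. The line $y=mx+u_1$, with coefficients $[m/u_1:-1/u_1:1]$ and $u_1\sim2p/m$, tends to the line at infinity, which meets $E$ three times in $O$. So $M_m$ tends, as a multiset, to $\{O,O,O,T_1,T_2,T_3\}$ with $T_i$ the points of order $2$. By continuity $\tau$ preserves this multiset. Only $O$ has multiplicity $3$, so $\tau(O)=O$, hence $c=0$, and $\tau$ permutes the $T_i$.

For small $m$ in the sequence, the points of $M_m$ near the $T_i$ are those on $y=mx+u_2$. So $\tau$ preserves this triple. If $(x,y)$ is on the line, then $\tau(x,y)=(\lambda^{-2}x,\lambda^{-3}y)$ lies on $y=\lambda^{-1}mx+\lambda^{-3}u_2$. So the triple lies on this second line as well. It consists of three distinct points, so the lines agree, $\lambda^{-1}m=m$, and $\lambda=1$. So $\tau=\mathrm{id}$, a contradiction.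

**Step 3: the case $p=0$, limit position.** Here the limit has many symmetries, so we first describe it. $M_m$ is given by $y-mx=\pm k$ with $k^2=-3q$, and it tends to the six distinct points
$$M_0=\{y=\pm k,\ x^3=-4q\}.$$
The points of order $3$ satisfy $3x^4+12qx=0$. So $M_0=E[3]\setminus H$ with $H=\{O,(0,\pm\sqrt q)\}$. Since $[\rho](x,y)=(\rho^{-2}x,y)=(\rho x,y)$, $H$ is the set of fixed points of $[\rho]$, that is, $H=\ker([\rho]-1)$. It is preserved by all automorphisms $[\lambda]$ fixing $O$, as they commute with $[\rho]$.

By continuity $\tau(M_0)=M_0$. For $P\in M_0$ we get $c=\tau(P)-\lambda P\in E[3]$. So $\tau$ preserves $E[3]$, hence its complement $H$ of $M_0$, and $c=\tau(O)\in H$.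

**Step 4: the case $p=0$, first-order motion.** The speed with which the points of $M_m$ leave $M_0$ gives the extra information. For $P\in M_0$ write the point of $M_m$ near $P$ as $P+\delta_P(m)$ in the coordinate $\int\omega$ on the universal cover. It satisfies $y-mx=y(P)$. Since $dx=2y\,\omega$, $dy=3x^2\omega$ and $x(P)\ne0$, the implicit function theorem applies. Differentiating at $m=0$ gives $3x(P)^2\delta_P'(0)-x(P)=0$, so $\delta_P'(0)=\frac1{3x(P)}$.

From $\tau(P+\delta)=\tau(P)+\lambda\delta$ and $\tau(M_m)=M_m$ we get $\delta_{\tau P}(m)=\lambda\delta_P(m)$ along the sequence. Dividing by $m$ and letting $m\to0$,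
$$x(\tau P)=\lambda^{-1}x(P)\qquad(P\in M_0). \tag{6}$$

**Step 5: the case $p=0$, conclusion.** We compare (6) for $P$ and $-P$. Fix $P\in M_0$ and write $\tau P=\lambda(P+c')$ with $c'=\lambda^{-1}c\in H$. Put $d=([\rho]-1)P$. Since $([\rho]-1)^2=-3[\rho]$ kills $E[3]$, we have $d\in H$; and $d\neq0$ because $P\notin H$. As $H$ has order $3$, $H=\langle d\rangle$. From $[\rho]d=d$ we get $[\rho^r]P=P+rd$. So $c'=rd$ for some $r\in\mathbb Z/3$, and
$$P+c'=[\rho^r]P,\qquad -P+c'=-(P-rd)=[\rho^{-r}](-P).$$
Since $x([\rho^r]P)=\rho^{-2r}x(P)=\rho^rx(P)$, relation (6) for $P$ reads $\lambda^{-2}\rho^r=\lambda^{-1}$, that is, $\lambda=\rho^r$. For $-P\in M_0$ it reads $\lambda=\rho^{-r}$. So $\rho^{2r}=1$, hence $r=0$, $\lambda=1$, $c'=0$ and $\tau=\mathrm{id}$, a contradiction. $\square$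

## The curve $w_1=\dots=w_n$ in $E_1\times\dots\times E_n$

*Proof of Theorem 2.*

**Step 1: choice of parameters.** We separate the branch values coming from the $M_i$. Attach to each $E_i$ a parameter $m_i\ne0$ and the resulting data $a_i,b_i,u_i,v_i,w_i,N_i,j_i,M_i,\omega_i,O_i$, with $u_{i,1},u_{i,2}$ the zeros of $N_i$. Choose $m_1,\dots,m_n$ successively and so small that (A1)–(A4) and the conclusion of Lemma 5 hold, and such that the sets $\{j_i(u_{i,1}),j_i(u_{i,2})\}$ are pairwise disjoint for different $i$. The last condition can be met because, by Lemma 4, for all sufficiently small $m_i\neq0$ the values $j_i(u_{i,k})$ avoid the finitely many values already taken. Put $W_i=w_i(M_i)$. By Lemma 3(2), $-w^3/(w+1)$ maps $W_i$ into $\{j_i(u_{i,1}),j_i(u_{i,2})\}$, and $-1\notin W_i$. So the $W_i$ are pairwise disjoint.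

**Step 2: the curve.** Let
$$R=\{w_1(P_1)=\dots=w_n(P_n)\}\subset A,$$
the fibre product of the $E_i$ over $\mathbb P^1$. It is locally cut out by $n-1$ equations, so every component has dimension at least $1$. It is finite over $\mathbb P^1$, because each $w_i$ has finite fibres. So every component is a curve that surjects onto $\mathbb P^1$; its projection to each $E_i$ is then non-constant, hence surjective. At $o=(O_1,\dots,O_n)$ every $w_i$ is unramified with value $0$. So near $o$ the common value of the $w_i$ is a coordinate on $R$, and $R$ is smooth there. Let $C$ be the unique component through $o$, $\tilde C$ its normalization, $\pi_i:\tilde C\to E_i$ the projections, and $w=w_i\circ\pi_i$ (independent of $i$).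

**Step 3: orders of vanishing of the forms.** These orders will detect the points over $M_i$. Let $P\in\tilde C$ and let $e_i\in\{1,2\}$ be the ramification index of $w_i$ at $\pi_i(P)$. Fix a local parameter $t$ on $\mathbb P^1$ at $w(P)$ and local parameters $s_i$ on $E_i$ with $s_i^{e_i}=t$. Let $\ell$ be the index of $w:\tilde C\to\mathbb P^1$ at $P$, and choose a local parameter $s$ at $P$ with $s^\ell=t$. Then $s_i=\varepsilon_is^{\ell/e_i}$ with a root of unity $\varepsilon_i$; in particular every $e_i$ divides $\ell$. Since $\tilde C\to C$ is generically injective, $s\mapsto(s_1,\dots,s_n)$ is injective near $0$ up to finitely many points, so the exponents $\ell/e_i$ have no common factor. Hence $\ell=L:=\mathrm{lcm}(e_1,\dots,e_n)$. So $\pi_i$ has index $L/e_i$ at $P$, and since $\omega_i$ has no zeros,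
$$\mathrm{ord}_P(\pi_i^*\omega_i)=\frac L{e_i}-1. \tag{7}$$

If $\pi_1(P)\in M_1$, then $w(P)\in W_1$, so $w(P)\neq-1$ and $w(P)\notin W_i$ for $i\ge2$. By Lemma 3(2), $e_1=2$ and $e_i=1$ for $i\geq2$. Conversely, if $e_1>e_i$ for all $i\ge2$, then $e_1=2$ and $e_i=1$ for $i\ge2$. Then $w(P)\ne-1$, because over $-1$ all indices are $2$; so $\pi_1(P)\in M_1$ by Lemma 3(2). The same holds for every index in place of $1$.

**Step 4: $C$ is non-degenerate.** Suppose $\sum c_i\pi_i^*\omega_i=0$. Choose $P$ with $\pi_1(P)\in M_1$, which exists since $\pi_1$ is surjective. By (7) with $L=2$, $\pi_1^*\omega_1$ does not vanish at $P$, while all other $\pi_i^*\omega_i$ do. So $c_1=0$, and likewise every $c_i=0$. Lemma 1 applies.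

**Step 5: the degree of $\phi_C$ is divisible by $3$.** By Lemma 3(1),
$$\pi_i^*\omega_i=\frac{b_i}{2N_i}(u_i\circ\pi_i)\cdot\frac{dw}{w+1}.$$
So all ratios of the $\pi_i^*\omega_i$, and with them the function field of the image of $\phi_C$, lie in
$$K:=\mathbb C(u_1\circ\pi_1,\dots,u_n\circ\pi_n)\subset\mathbb C(C).$$
We show $[\mathbb C(C):K]=3$.

*Lower bound.* At $o$, $w$ is a local parameter, so $\mathbb C(C)\subset\mathbb C((w))$. Put $j=-w^3/(w+1)$, which has order $3$ in $w$. By Lemma 3(1), $j=j_i(u_i\circ\pi_i)$ for every $i$. At $o$ we have $u_i\circ\pi_i=\infty$, so by Lemma 3(3) each $1/(u_i\circ\pi_i)$ is a power series in $j$. Hence $K\subset\mathbb C((j))\subset\mathbb C((w))$. Non-zero elements of $\mathbb C((j))$ have $w$-order divisible by $3$. So the non-zero terms in a combination of $1,w,w^2$ over $\mathbb C((j))$ have orders that are distinct modulo $3$, and $1,w,w^2$ are linearly independent over $\mathbb C((j))$. So $w$ has degree at least $3$ over $\mathbb C((j))$, and all the more over $K$.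

*Upper bound.* $w$ satisfies $w^3+j(w+1)=0$ with $j=j_1(u_1\circ\pi_1)\in K$. So $[K(w):K]=3$.

*Generation.* On $\tilde C$, the functions $u_i$ and $v_i=wb_i/a_i$ lie in $K(w)$, and they determine the coordinates $x_i=v_i+\frac{m_i^2}3$ and $y_i=u_i+m_ix_i$. So $\mathbb C(C)=K(w)$.

Since $n\ge2$ and $C$ is non-degenerate, $\phi_C$ is not constant. Its degree is $[\mathbb C(C):K]$ times the degree of $K$ over the function field of the image, so $3\mid\deg\phi_C$.

**Step 6: no scalar automorphism.** Let $\tau$ preserve $C$ and act by the scalar $\lambda$. Its linear part preserves each $T_0E_i$, hence each factor, so $\tau=(\tau_1,\dots,\tau_n)$ with $\tau_i(P)=\lambda P+c_i$. Let $\sigma$ be the lift to $\tilde C$ from Lemma 2. Then $\pi_i\sigma=\tau_i\pi_i$ and $\sigma^*\pi_i^*\omega_i=\lambda\pi_i^*\omega_i$. So $\sigma$ preserves the orders of vanishing of the $\pi_i^*\omega_i$, hence the set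
$$Z_1=\{P\in\tilde C:\ \mathrm{ord}_P\,\pi_i^*\omega_i>\mathrm{ord}_P\,\pi_1^*\omega_1\ \text{ for all } i\ge2\}.$$
By (7) this is the set where $e_1>e_i$ for all $i\geq2$, and by Step 3 it equals $\pi_1^{-1}(M_1)$. Since $\pi_1$ is surjective, $\pi_1(Z_1)=M_1$. So
$$\tau_1(M_1)=\tau_1\pi_1(Z_1)=\pi_1\sigma(Z_1)=\pi_1(Z_1)=M_1,$$
and $\tau_1=\mathrm{id}$ by Lemma 5. The same argument for each $i$ gives $\tau_i=\mathrm{id}$, so $\tau=\mathrm{id}$. $\blacksquare$

For $n>2$ each of these curves contradicts Conjecture 1. So the conjecture fails in every dimension $n>2$, and inside every product of $n$ elliptic curves.
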